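\title{Torsion in the Mackey tensor and exterior powers of $\mathbb{G}_m$}

\begin{abstract}
For a field $F$ let $\hat K_n(F)$ and $\tilde K_n(F)$ be the values at $F$ of the $n$-th tensor and exterior powers of the Mackey functor $\mathbb{G}_m$. Both groups surject onto the Milnor $K$-group $K_n^M(F)$ with divisible kernel. We disprove the conjecture that their torsion subgroups are canonically isomorphic to $H^{n-1}(F,\mathbb{Q}/\mathbb{Z}(n))$. In characteristic $p$ the cohomology group has no $p$-torsion; we show that $\hat K_n(F)$ and $\tilde K_n(F)$ are uniquely $p$-divisible when $[F:F^p]\le p^{n-1}$, but contain elements of order $p$ for suitable $F$ with $[F:F^p]=p^n$, for every $n\ge2$. For $n=2$ both isomorphisms also fail in characteristic $0$. The torsion elements come from dividing a relation between symbols by $p$, term by term, over different radical extensions; they are detected by homomorphisms to $\mathbb{Q}_p/\mathbb{Z}_p$ that see only one of these extensions.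
\end{abstract}

\section{Introduction}

Let $F$ be a field with a fixed algebraic closure $\bar F$, and let $n\ge1$. A finite extension $E/F$ has a norm $N_{E/F}\colon E^*\to F^*$, but there is no evident map from $(E^*)^{\otimes n}$ to $(F^*)^{\otimes n}$. A natural candidate exists only for tensors with all entries but one in $F^*$: take the norm of the remaining entry. The group $\hat K_n(F)$ is what one obtains by adjoining norms formally, subject to this one rule.

\begin{definition}\label{def:K}
The abelian group $\hat K_n(F)$ is generated by symbols $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$, where $F\subset E\subset\bar F$, $[E:F]<\infty$ and $x_i\in E^*$, subject to the following relations.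
\begin{itemize}
\item[(i)] The symbol is multilinear in $x_1,\dots,x_n$.
\item[(ii)] If $\sigma\colon E\to E'$ is an $F$-isomorphism, then
$\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)=\mathrm{Cor}_{E'/F}(\sigma x_1\otimes\dots\otimes\sigma x_n)$.
\item[(iii)] (Projection formula.) If $F\subset E\subset E'$, $x_j\in E^*$ for $j\ne i$ and $y\in E'^*$, then
\[
\mathrm{Cor}_{E'/F}(x_1\otimes\dots\otimes y\otimes\dots\otimes x_n)=\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes N_{E'/E}(y)\otimes\dots\otimes x_n),
\]
with $y$, respectively $N_{E'/E}(y)$, in the $i$-th place.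
\end{itemize}
The group $\tilde K_n(F)$ is defined in the same way, with symbols $\mathrm{Cor}_{E/F}(x_1\wedge\dots\wedge x_n)$ and the additional relations
\[
\mathrm{Cor}_{E/F}(x_{\pi(1)}\wedge\dots\wedge x_{\pi(n)})=\operatorname{sgn}(\pi)\,\mathrm{Cor}_{E/F}(x_1\wedge\dots\wedge x_n)
\]
for all permutations $\pi$.
\end{definition}

In other words, let $\mathbb{G}_m$ be the Mackey functor $E\mapsto E^*$, with the inclusions as restrictions and the norms as corestrictions; then $\hat K_n(F)=\mathbb{G}_m^{\otimes n}(F)$ and $\tilde K_n(F)=\Lambda^n(\mathbb{G}_m)(F)$.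

The Milnor group $K_n^M(F)$, the quotient of $(F^*)^{\otimes n}$ by the tensors with $x_i+x_{i+1}=1$ for some $i$, does have norm maps. It is known that sending $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$ to $N_{E/F}\{x_1,\dots,x_n\}$ defines surjections
\[
\hat K_n(F)\twoheadrightarrow\tilde K_n(F)\twoheadrightarrow K_n^M(F),
\]
and that the kernels of $\hat K_n(F)\to K_n^M(F)$ and $\tilde K_n(F)\to K_n^M(F)$ are divisible. (Our proofs do not use these facts.) So the three groups agree modulo every integer $m\ge1$, and it is natural to turn from the cokernel of multiplication by $m$ to its kernel and ask for the torsion subgroups.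

The conjectured answer is Galois cohomology with coefficients in $\mathbb{Q}/\mathbb{Z}(n)$. For a prime $\ell\ne\operatorname{char}F$ the $\ell$-primary part of $\mathbb{Q}/\mathbb{Z}(n)$ is $\varinjlim_r\mu_{\ell^r}^{\otimes n}$. If $\operatorname{char}F=p>0$, the $p$-primary part is, following Kato's convention, $\varinjlim_rW_r\Omega^n_{\log}[-n]$. All we need to know about this last object is the shift: the $p$-primary part of $H^{n-1}(F,\mathbb{Q}/\mathbb{Z}(n))$ is
\begin{equation}\label{eq:vanish}
\varinjlim_r H^{-1}(F,W_r\Omega^n_{\log})=0 .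
\end{equation}
The following conjecture is posed in \cite{MFO}, for all fields $F$ and all $n$, including $2$-primary torsion.

\medskip
\noindent\textbf{Conjecture.} \emph{There are canonical isomorphisms}
\[
H^{n-1}(F,\mathbb{Q}/\mathbb{Z}(n))\xrightarrow{\ \sim\ }\hat K_n(F)_{\mathrm{tors}},\qquad
H^{n-1}(F,\mathbb{Q}/\mathbb{Z}(n))\xrightarrow{\ \sim\ }\tilde K_n(F)_{\mathrm{tors}}.
\]
\medskip

Here ``canonical'' means compatible with the maps induced by finite field extensions and with the map $\hat K_n(F)_{\mathrm{tors}}\to\tilde K_n(F)_{\mathrm{tors}}$. In \cite{MFO} such maps are constructed only for $n=2,3$, and at $2$-torsion only when $\mathrm{Gal}(F(\mu_{2^\infty})/F)$ is torsion free; the Conjecture is left open there.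

The simplest cases support it. For $n=1$, relation (iii) identifies $\mathrm{Cor}_{E/F}(x)$ with $N_{E/F}(x)$, so $\hat K_1(F)=\tilde K_1(F)=F^*$, and both sides are the group of roots of unity in $F$. For $n=2$, let $F$ have characteristic $0$ and contain the group $\mu_\infty$ of all roots of unity. Kummer theory gives $H^1(F,\mathbb{Q}/\mathbb{Z}(2))\cong\varinjlim_m F^*/F^{*m}\otimes\mu_m=F^*\otimes\mu_\infty$, and this group maps to $\hat K_2(F)_{\mathrm{tors}}$ by sending $x\otimes\zeta$ to the symbol of the same name. The Conjecture thus expresses the guess that torsion comes from roots of unity. In characteristic $p$ there are no roots of unity of order $p$, and by \eqref{eq:vanish} the \emph{$p$-primary part} of the Conjecture says that $\hat K_n(F)$ and $\tilde K_n(F)$ have no $p$-torsion. This is correct for fields close to perfect, and false in general.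

\begin{theorem}\label{thm:A}
Let $F$ be a field of characteristic $p>0$ and let $n\ge2$.
\begin{itemize}
\item[(a)] If $[F:F^p]\ge p^2$ (possibly infinite), then $\hat K_2(F)$ and $\tilde K_2(F)$ both contain elements of order $p$.
\item[(b)] If $F=\kappa((y_3))\cdots((y_n))$ with $\operatorname{char}\kappa=p$ and $[\kappa:\kappa^p]\ge p^2$, then $\hat K_n(F)$ and $\tilde K_n(F)$ both contain elements of order $p$.
\item[(c)] If $[F:F^p]\le p^{n-1}$, then $\hat K_n(F)$ and $\tilde K_n(F)$ are uniquely $p$-divisible.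
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:false}
The Conjecture is false. For every prime $p$ and every $n\ge2$, and for $F=\mathbb{F}_p(s,t)((y_3))\cdots((y_n))$, neither $\hat K_n(F)_{\mathrm{tors}}$ nor $\tilde K_n(F)_{\mathrm{tors}}$ is isomorphic to $H^{n-1}(F,\mathbb{Q}/\mathbb{Z}(n))$, even as an abstract group. In characteristic $p$ the $p$-primary part of the Conjecture holds when $[F:F^p]\le p^{n-1}$, and this bound is sharp; for $n=2$ it holds if and only if $[F:F^p]\le p$.
\end{corollary}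

\begin{proof}
The first assertion follows from \eqref{eq:vanish} and part (b), since $[\kappa:\kappa^p]=p^2$ for $\kappa=\mathbb{F}_p(s,t)$. A uniquely $p$-divisible group has no $p$-torsion, so (c) gives the positive statement. If $[K:K^p]$ is finite, then the tower $K((y))\supset K((y^p))\supset K^p((y^p))=K((y))^p$ has steps of degree $p$ and $[K:K^p]$. Hence the field $F$ above has $[F:F^p]=p^n$, and the bound is sharp. Finally $[F:F^p]$ is a power of $p$ or infinite, so for $n=2$ exactly one of (a) and (c) applies.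
\end{proof}

For $n=2$ the failure is not special to characteristic $p$.

\begin{theorem}\label{thm:B}
Let $k$ be algebraically closed of characteristic $0$ and $F=k((s))((t))$. For every prime $\ell$ the group $\hat K_2(F)[\ell]$ is infinite, while $H^1(F,\mathbb{Q}/\mathbb{Z}(2))[\ell]\cong(\mathbb{Z}/\ell)^2$. So the first isomorphism of the Conjecture fails abstractly.
\end{theorem}

\begin{theorem}\label{thm:C}
For every prime $p$ there is a field $F\supset\overline{\mathbb{Q}}_p$ for which there is no family of isomorphisms $H^1(E,\mathbb{Q}/\mathbb{Z}(2))\cong\tilde K_2(E)_{\mathrm{tors}}$, indexed by the finite extensions $E/F$, that is compatible with restriction.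
\end{theorem}

We make no claim about $\tilde K_n$ with $n\ge3$ in characteristic $0$.

Section~\ref{sec:rules} collects the rules of computation, and Section~\ref{sec:c} proves part (c). Section~\ref{sec:model} shows the mechanism behind all the torsion elements in one example. Sections~\ref{sec:direction}--\ref{sec:residue} prove (a) and (b), and Sections~\ref{sec:B} and~\ref{sec:C} prove Theorems~\ref{thm:B} and~\ref{thm:C}.

\section{Computing with symbols}\label{sec:rules}

The groups are written additively and the entries multiplicatively, so that $p\,(x\otimes y)=x^p\otimes y$. We omit $\mathrm{Cor}_{F/F}$. By (ii), the symbol $\mathrm{Cor}_{E/F}(\cdots)$ makes sense for any finite extension $E$ of $F$: embed $E$ in $\bar F$ in any way. A homomorphism from $\hat K_n(F)$ to an abelian group $A$ is the same as a family of multilinear maps $B_E\colon(E^*)^n\to A$ that is invariant under $F$-isomorphisms and compatible with (iii).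

\subsection*{Norms} The norm $N_{E'/E}(y)$ is the determinant of multiplication by $y$ on the $E$-vector space $E'$. We use four consequences. First, $N_{E'/E}(x)=x^{[E':E]}$ for $x\in E^*$, so (iii) gives
\begin{equation}\label{eq:deg}
\mathrm{Cor}_{E'/F}(x_1\otimes\dots\otimes x_n)=[E':E]\,\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)\qquad(x_1,\dots,x_n\in E^*,\ E\subset E').
\end{equation}
Second, if $E'=E(z)$ and $z$ has minimal polynomial $T^m-u$, then
\begin{equation}\label{eq:root}
N_{E'/E}(z)=(-1)^{m+1}u,\qquad N_{E'/E}(1-z)=1-u .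
\end{equation}
Third, if $E'/E$ is purely inseparable, the characteristic polynomial of $y$ is $(T-y)^{[E':E]}$, so $N_{E'/E}(y)=y^{[E':E]}$. Fourth, let $A=\prod_jA_j$ be a finite-dimensional commutative algebra over a field $k$, with $A_j$ local of length $l_j$ and residue field $L_j$. Multiplication by $y\in A^*$ preserves a composition series of $A$, in which $L_j$ occurs $l_j$ times, so
\begin{equation}\label{eq:det}
\det\nolimits_k(y\mid A)=\prod_jN_{L_j/k}(\bar y)^{l_j}.
\end{equation}

\subsection*{A strictly alternating quotient} In $\tilde K_n(F)$ a symbol with two equal entries is only killed by $2$. Let $\bar K_n(F)$ be the quotient of $\hat K_n(F)$ by all symbols with some $x_i=-1$ or with $x_i=x_j$ for some $i\ne j$. Expanding a symbol with $xy$ in two places shows that the antisymmetry relations hold in $\bar K_n(F)$, so $\bar K_n(F)$ is a quotient of $\tilde K_n(F)$; we write its symbols with $\wedge$ as well. Each $\mathrm{Cor}_{E/F}$ induces a homomorphism $\Lambda^n(E^*/\pm1)\to\bar K_n(F)$ from the usual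 exterior power. An element of $\tilde K_n(F)$ that survives in $\bar K_n(F)$ is nonzero, and $\bar K_n$ will carry residue maps.

\subsection*{Corestriction and restriction} For $M/F$ finite, $\mathrm{Cor}_{E/M}(\cdots)\mapsto\mathrm{Cor}_{E/F}(\cdots)$ respects all relations and defines $\mathrm{Cor}_{M/F}$ on $\hat K_n$, $\tilde K_n$ and $\bar K_n$. In the other direction, inseparable extensions force multiplicities.

\begin{lemma}\label{lem:res}
For any field extension $F'/F$ there is a homomorphism $\mathrm{Res}_{F'/F}\colon\hat K_n(F)\to\hat K_n(F')$ with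
\[
\mathrm{Res}_{F'/F}\,\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)=\sum_jm_j\,\mathrm{Cor}_{E_j/F'}(x_1\otimes\dots\otimes x_n),
\]
where $E\otimes_FF'=\prod_jA_j$ with $A_j$ local of length $m_j$ and residue field $E_j$. It descends to $\tilde K_n$ and $\bar K_n$.
\end{lemma}

\begin{proof}
Relations (i) and (ii), and the extra relations of $\tilde K_n$ and $\bar K_n$, are preserved term by term. For (iii) let $E\subset E'$ and $y\in E'^*$, and write $E'\otimes_EE_j=\prod_kA'_{jk}$ with $A'_{jk}$ local of length $l_{jk}$ and residue field $E'_{jk}$. We have $E'\otimes_FF'=\prod_jE'\otimes_EA_j$. The maximal ideal $\mathfrak m_j$ of $A_j$ is nilpotent, so the local factors $B_{jk}$ of $E'\otimes_EA_j$ correspond to those of its reduction, $B_{jk}/\mathfrak m_jB_{jk}=A'_{jk}$. Each $B_{jk}$ is a direct summand of a free $A_j$-module, hence flat; tensoring a composition series of $A_j$ with $B_{jk}$ gives a filtration with $m_j$ quotients $A'_{jk}$, so $B_{jk}$ has length $m_jl_{jk}$. The left side of (iii) therefore maps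 to $\sum_{j,k}m_jl_{jk}\,\mathrm{Cor}_{E'_{jk}/F'}(\cdots y\cdots)$. On the right side, the image of $N_{E'/E}(y)$ in $E_j$ is the determinant of $y$ on $E'\otimes_EE_j$, which is $\prod_kN_{E'_{jk}/E_j}(y)^{l_{jk}}$ by \eqref{eq:det}. Relations (i) and (iii) over $F'$ turn $\sum_jm_j\,\mathrm{Cor}_{E_j/F'}(\cdots N_{E'/E}(y)\cdots)$ into the same sum.
\end{proof}

\subsection*{$p$-independence} Let $K$ have characteristic $p$. Elements $x_1,\dots,x_r\in K$ are \emph{$p$-independent} if $[K^p(x_1,\dots,x_r):K^p]=p^r$; equivalently, $x_i\notin K^p(x_1,\dots,x_{i-1})$ for each $i$; equivalently, the monomials $\prod x_i^{e_i}$ with $0\le e_i<p$ are linearly independent over $K^p$. We use three facts.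
\begin{itemize}
\item[(P1)] If $x_1,\dots,x_r$ are $p$-independent and $I,J\subset\{1,\dots,r\}$, then $K^p(x_i:i\in I)\cap K^p(x_j:j\in J)=K^p(x_i:i\in I\cap J)$, because each of these fields is spanned by the monomials in its own variables.
\item[(P2)] $p$-independence is preserved by separable algebraic extensions $K'/K$, because the separable extension $K'^p/K^p$ is linearly disjoint from the purely inseparable extension $K^p(x_1,\dots,x_r)/K^p$.
\item[(P3)] If $u,u'\in K\setminus K^p$, then $K(u^{1/p})$ and $K(u'^{1/p})$ have degree $p$ over $K$, and they are equal if and only if $u'\in K^p(u)=K(u^{1/p})^p$.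
\end{itemize}

\section{Unique divisibility for small $[F:F^p]$}\label{sec:c}

In characteristic $p$ one divides a symbol by $p$ by extracting $p$-th roots. Suppose $n=2$, $[F:F^p]=p$ and $x\notin F^p$. Then $F^{1/p}=F(\xi)$ with $\xi=x^{1/p}$, this field also contains $\eta=y^{1/p}$, and
\[
p\,\mathrm{Cor}_{F^{1/p}/F}(\xi\otimes\eta)=\mathrm{Cor}_{F^{1/p}/F}(\xi\otimes y)=x\otimes y .
\]
The quotient $\mathrm{Cor}_{F^{1/p}/F}(\xi\otimes\eta)$ is bilinear in $x$ and $y$, because one field serves all symbols. An additive division by $p$ excludes $p$-torsion. The general case is the same.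

\begin{proof}[Proof of Theorem~\ref{thm:A}(c)]
Let $[F:F^p]=p^d$ with $d\le n-1$. For $E/F$ finite, compute $[E:F^p]$ through $F$ and through $E^p$; since $[E^p:F^p]=[E:F]$, we get $[E^{1/p}:E]=[E:E^p]=p^d$. The automorphism $x\mapsto x^{1/p}$ of $\bar F$ induces an isomorphism $\hat K_n(F)\to\hat K_n(F^{1/p})$. Composing it with $\mathrm{Cor}_{F^{1/p}/F}$ gives an endomorphism $C$ of $\hat K_n(F)$,
\[
C\,\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)=\mathrm{Cor}_{E^{1/p}/F}(\xi_1\otimes\dots\otimes\xi_n),\qquad\xi_i=x_i^{1/p}.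
\]
We claim that $p^{n-d}C=\mathrm{id}$. Put $E_0=E$, $E_i=E(\xi_1,\dots,\xi_i)$, $J=\{i:E_i\ne E_{i-1}\}$ and $r=|J|$. Then $[E_n:E]=p^r$, so $r\le d$ and $[E^{1/p}:E_n]=p^{d-r}$. By \eqref{eq:deg},
\[
p^{n-d}\,\mathrm{Cor}_{E^{1/p}/F}(\xi_1\otimes\dots\otimes\xi_n)=p^{n-r}\,\mathrm{Cor}_{E_n/F}(\xi_1\otimes\dots\otimes\xi_n)=\mathrm{Cor}_{E_n/F}(\xi'_1\otimes\dots\otimes\xi'_n),
\]
where $\xi'_i=\xi_i$ for $i\in J$ and $\xi'_i=x_i$ for $i\notin J$: one factor $p$ is absorbed by each of the $n-r$ places outside $J$. If $J\neq\emptyset$, let $j=\max J$, so that $E_n=E_j$. All entries except the $j$-th lie in $E_{j-1}$, and $N_{E_j/E_{j-1}}(\xi_j)=\xi_j^p=x_j$. By (iii) the symbol equals the symbol over $E_{j-1}$ with $\xi_j$ replaced by $x_j$. Repeating this for the elements of $J$ in decreasing order, we reach $\mathrm{Cor}_{E/F}(x_1\otimes\dots\otimes x_n)$.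

Since $n-d\ge1$ and $C$ is additive, $p^{n-d-1}C$ is a two-sided inverse of multiplication by $p$. The map $C$ respects the antisymmetry relations, so the same holds in $\tilde K_n(F)$.
\end{proof}

The hypothesis enters only in the last paragraph. For $d=n$ the computation still works and gives $C=\mathrm{id}$, which says nothing about division by $p$.

\section{A first element of order $p$}\label{sec:model}

When $[F:F^p]\ge p^2$, symbols can still be divided by $p$, but different symbols need different fields. This section shows, in the smallest case, how this produces torsion. Let $p$ be odd, let $F$ be separably closed of characteristic $p$, and let $x,y\in F$ be $p$-independent; for instance, $F$ is the separable closure of $\mathbb{F}_p(x,y)$.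

For $u\in F\setminus F^p$ put $z=u^{1/p}$, $E_u=F(z)$ and $e_u=\mathrm{Cor}_{E_u/F}(z\otimes z)\in\hat K_2(F)$. Then $p\,e_u=\mathrm{Cor}_{E_u/F}(u\otimes z)=u\otimes u$. The parallelogram law
\[
xy\otimes xy+\tfrac xy\otimes\tfrac xy=2\,(x\otimes x)+2\,(y\otimes y)
\]
holds in $F^*\otimes F^*$, so the element $e=e_{xy}+e_{x/y}-2e_x-2e_y$ satisfies $pe=0$. Is $e$ zero? The same law holds for the $p$-th roots in $M=F(x^{1/p},y^{1/p})$, but $\mathrm{Cor}_{M/F}(z\otimes z)=p\,e_u$ by \eqref{eq:deg}, so this only repeats $pe=0$.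

To prove $e\ne0$ we need a family $B_E$. Let $\lambda\colon F^*\to\mathbb{Z}_p$ be a homomorphism with $\lambda(x)=1$ and $\lambda(y)=0$ (it exists by Lemma~\ref{lem:lambda} below), extended to $\bar F^*\to\mathbb{Q}_p$ by $\lambda(g)=p^{-i}\lambda(g^{p^i})$ for $i$ large. All norms are powers, $N_{E'/E}(h)=h^{[E':E]}$, so $B_E(g,h)=[E:F]\lambda(g)\lambda(h)$ is compatible with (iii). It sends $e_u$ to $p\cdot p^{-2}\lambda(u)^2$, hence $e$ to $\frac1p+\frac1p-\frac2p-0=0$. This had to happen, since $\mathbb{Q}_p$ is torsion free.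

Now reduce modulo $\mathbb{Z}_p$ and look only at fields between $F$ and $M$. Here $B_F=0$, because $\lambda(F^*)\subset\mathbb{Z}_p$. Also $B_M=0$, because the degree $p^2$ cancels the two denominators $p$. The remaining fields have degree $p$ and none contains another, so (iii) compares each of them only with $F$ and with $M$, where everything vanishes. We may therefore switch off $B_E$ for all of them except $E_x$ without violating any relation inside $M$. By (P3) the fields $E_y,E_{xy},E_{x/y}$ differ from $E_x$, and the modified family sends $e$ to $-2/p\ne0$.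

What remains is to decide, for \emph{every} finite $E/F$, whether $B_E$ is on or off. Some fields outside $M$ are forced to be on: for $E=F(x^{1/p^2})$, relation (iii) gives $\mathrm{Cor}_{E/F}(x^{1/p}\otimes x^{1/p^2})=e_x$. Section~\ref{sec:direction} finds a consistent rule. A second difficulty is that $e$ dies in $\tilde K_2(F)$: there $2e_u=0$, so the image of $e$ is killed by $2$ and by $p$. Section~\ref{sec:five} replaces the parallelogram law by a relation between alternating symbols, which also covers $p=2$.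

\section{Directed extensions}\label{sec:direction}

In this section $F$ is separably closed of characteristic $p$. Every finite extension is purely inseparable, so its degree is a power of $p$, the only $F$-isomorphisms between subfields of $\bar F$ are identities, and $N_{E'/E}(y)=y^{[E':E]}$.

For $E/F$ finite let the \emph{exponent} $a(E)$ be the least $a$ with $E^{p^a}\subset F$; it bounds the denominators. Put $E^{(j)}=F(E^{p^j})$. Then $(E^{(j)})^{(1)}=E^{(j+1)}$, and $E^{(j)}=F$ exactly when $j\ge a(E)$. For $a(E)\ge1$ let $D(E)=E^{(a(E)-1)}$ be the last nontrivial term, so that $F\ne D(E)\subset F^{1/p}$. Call $E$ \emph{directed} if $a(E)\ge1$ and $[D(E):F]=p$, and call $D(E)$ its \emph{direction}. With $x,y$ as in Section~\ref{sec:model}, the fields $F(x^{1/p})$, $F(x^{1/p^2})$ and $F(x^{1/p^2},y^{1/p})$ are directed with direction $F(x^{1/p})$, while $M$ is not directed. The next lemma says that in a pair $E\subset E'$ the degree cancels all denominators unless the two fields share a direction.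

\begin{lemma}\label{lem:direction}
Let $F\subset E\subset E'$ be finite, $a=a(E)$ and $a'=a(E')$. Either $E$ and $E'$ are both directed with $D(E)=D(E')$, or $[E':F]\ge p^{a+a'}$.
\end{lemma}

\begin{proof}
Put $p^{r_j}=[E'^{(j)}:E'^{(j+1)}]$, so that $[E':F]=p^{r_0+\dots+r_{a'-1}}$. If $r_j=0$, the chain is constant from $j$ on, so $E'^{(j)}=F$; hence $r_j\ge1$ for $j<a'$. This settles $a=0$. Let $a\ge1$, and note $a\le a'$.

The sequence $(r_j)$ is non-increasing. Indeed, let $K=E'^{(j)}$ and $r=r_j$. Since $K^p\subset K^{(1)}$, we can write $K=K^{(1)}(b_1,\dots,b_r)$. Taking $p$-th powers and adjoining $F$ gives $K^{(1)}=K^{(2)}(b_1^p,\dots,b_r^p)$, and each $b_i^p$ has degree at most $p$ over $K^{(2)}$, so $r_{j+1}\le r$. Substituting repeatedly also gives $K=K^{(m)}(b_1,\dots,b_r)$ for all $m$, hence $K=F(b_1,\dots,b_r)$.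

If $r_j\ge2$ for all $j<a$, then $\sum_{j<a'}r_j\ge2a+(a'-a)=a+a'$, and we are done. Otherwise $r_j=1$ for $a-1\le j<a'$. Then $K=E'^{(a-1)}$ is a simple extension $F(\theta)$ of degree $p^m$ with $m=a'-a+1$, and $D(E')\subset K$ has degree $p^{r_{a'-1}}=p$ over $F$. Let $K_0=K\cap F^{1/p}$ and $[K:K_0]=p^s$. Then $\theta^{p^s}\in K_0$, so $\theta^{p^{s+1}}\in F$ and $m\le s+1$; that is, $[K_0:F]\le p$. Both $D(E')$ and $D(E)=F(E^{p^{a-1}})$ lie in $K_0$ and differ from $F$. Hence $D(E)=K_0=D(E')$, of degree $p$.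
\end{proof}

\begin{proposition}\label{prop:phi}
Let $D/F$ have degree $p$ and let $\beta\colon F^*\times F^*\to\mathbb{Z}_p$ be bilinear. Extend $\beta$ to $\bar F^*\times\bar F^*\to\mathbb{Q}_p$ by $\beta(g,h)=p^{-i-j}\beta(g^{p^i},h^{p^j})$ for $i,j$ large. Put $\epsilon_E=1$ if $E$ is directed with $D(E)=D$, and $\epsilon_E=0$ otherwise. There is a homomorphism
\[
\varphi_{D,\beta}\colon\hat K_2(F)\to\mathbb{Q}_p/\mathbb{Z}_p,\qquad \mathrm{Cor}_{E/F}(g\otimes h)\mapsto\epsilon_E\,[E:F]\,\beta(g,h).
\]
If $\beta(g,g)=0$ for all $g\in F^*$, it factors through $\bar K_2(F)$.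
\end{proposition}

\begin{proof}
Let $B_E(g,h)=\epsilon_E[E:F]\beta(g,h)\bmod\mathbb{Z}_p$. It is bilinear, and (ii) is empty. For $E\subset E'$, $g\in E^*$ and $h\in E'^*$,
\[
B_E(g,N_{E'/E}h)=\epsilon_E\,[E':F]\,\beta(g,h),\qquad B_{E'}(g,h)=\epsilon_{E'}\,[E':F]\,\beta(g,h).
\]
If $\epsilon_E=\epsilon_{E'}$, these agree. If not, $E$ and $E'$ do not share a direction, so $p^{a+a'}$ divides $[E':F]$ by Lemma~\ref{lem:direction}. Since $g^{p^a},h^{p^{a'}}\in F$, we have $\beta(g,h)\in p^{-a-a'}\mathbb{Z}_p$, and both sides vanish. The argument does not depend on which place carries the norm. Finally $\beta(-1,\cdot)=\beta(\cdot,-1)=0$ since $\mathbb{Q}_p$ is torsion free, and the extension of an alternating form is alternating.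
\end{proof}

A field $E$ of degree $p$ over $F$ has $a(E)=1$ and $D(E)=E$, so $\epsilon_E=1$ only for $E=D$. The forms $\beta$ come from the following lemma, which holds for any field of characteristic $p$.

\begin{lemma}\label{lem:lambda}
If $b_1,b_2\in F^*$ are linearly independent in the $\mathbb{F}_p$-vector space $F^*/F^{*p}$, there are homomorphisms $\lambda_1,\lambda_2\colon F^*\to\mathbb{Z}_p$ with $\lambda_i(b_j)=\delta_{ij}$.
\end{lemma}

\begin{proof}
Complete $b_1,b_2$ to a family $(b_i)$ in $F^*$ that lifts a basis of $F^*/F^{*p}$. For every $r$ this family is a $\mathbb{Z}/p^r$-basis of $F^*/F^{*p^r}$. It generates: write $g=\prod b_i^{n_i}\cdot g_1^p$, do the same for $g_1$, and stop after $r$ steps. It is independent: if $\prod b_i^{n_i}=g^{p^r}$, then $n_i=pn_i'$ for all $i$, so $\prod b_i^{n'_i}=g^{p^{r-1}}$ because $F^*$ has no $p$-torsion, and we conclude by induction on $r$. The coordinate functions $F^*\to\mathbb{Z}/p^r$ of $b_1$ and $b_2$ are compatible as $r$ varies; let $\lambda_1,\lambda_2$ be their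 limits.
\end{proof}

This completes the example of Section~\ref{sec:model}: $x,y$ are independent in $F^*/F^{*p}$ because the monomials $x^iy^j$ with $0\le i,j<p$ are independent over $F^p$, and $D=E_x$, $\beta(g,h)=\lambda(g)\lambda(h)$ give $\varphi_{D,\beta}(e)=-2/p$.

\section{The five-term element}\label{sec:five}

To divide an alternating symbol $g\wedge h$ by $p$ over a field of degree only $p$, we want that field to contain the $p$-th roots of both entries. In characteristic $p$ this happens for $g=u$, $h=1-u$, since $(1-z)^p=1-z^p$. For any field $K$ of characteristic $p$ and $u\in K\setminus K^p$ put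
\[
\langle u\rangle_K=\mathrm{Cor}_{K(z)/K}\bigl(z\wedge(1-z)\bigr)\in\tilde K_2(K),\qquad z=u^{1/p}.
\]
By (iii) and \eqref{eq:root},
\begin{equation}\label{eq:pu}
p\,\langle u\rangle_K=\mathrm{Cor}_{K(z)/K}\bigl(u\wedge(1-z)\bigr)=u\wedge(1-u).
\end{equation}
For an extension $K'/K$, the algebra $K(z)\otimes_KK'=K'[T]/(T^p-u)$ is the field $K'(z)$ if $u\notin K'^p$, and is $K'[T]/(T-z)^p$, local of length $p$, if $u\in K'^p$. So Lemma~\ref{lem:res} gives
\begin{equation}\label{eq:resu}
\mathrm{Res}_{K'/K}\langle u\rangle_K=\begin{cases}\langle u\rangle_{K'}&\text{if }u\notin K'^p,\\ p\,\bigl(z\wedge(1-z)\bigr)&\text{if }u\in K'^p.\end{cases}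
\end{equation}

\begin{proposition}\label{prop:detect}
Let $K$ have characteristic $p$, let $v_1,\dots,v_m\in K\setminus K^p$ and $n_1,\dots,n_m\in\mathbb{Z}$. Suppose that $v_i\notin K^p(v_1)$ for $i\ge2$ and that $p\nmid n_1$. Then $\sum_in_i\langle v_i\rangle_K$ has nonzero image in $\bar K_2(K)$.
\end{proposition}

\begin{proof}
Let $F$ be the separable closure of $K$ and $u=v_1$. By (P2), $u\notin F^p$ and each pair $u,v_i$ with $i\ge2$ stays $p$-independent in $F$. So $\mathrm{Res}_{F/K}\langle v_i\rangle_K=\langle v_i\rangle_F$ by \eqref{eq:resu}, and $F(v_i^{1/p})\ne D:=F(u^{1/p})$ for $i\ge2$ by (P3).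

The elements $u$ and $1-u$ are independent in $F^*/F^{*p}$. Indeed, suppose $u^i(1-u)^j\in F^p$, and apply the logarithmic derivative for the $F^p$-linear derivation of $F^p(u)=F^p[T]/(T^p-u^p)$ with $u\mapsto1$. This gives $i/u-j/(1-u)=0$, that is, $i=(i+j)u$. Since $u\notin F^p\supset\mathbb{F}_p$, we get $i+j\equiv0$ and then $i\equiv0\pmod p$.

Take $\lambda_1,\lambda_2$ from Lemma~\ref{lem:lambda} for $b_1=u$, $b_2=1-u$, and let $\beta(g,h)=\lambda_1(g)\lambda_2(h)-\lambda_2(g)\lambda_1(h)$. This form is alternating and $\beta(u,1-u)=1$. By Proposition~\ref{prop:phi}, $\varphi_{D,\beta}$ factors through $\bar K_2(F)$, kills $\langle v_i\rangle_F$ for $i\ge2$, and sends $\langle u\rangle_F$ to $p\cdot p^{-2}\beta(u,1-u)=1/p$. The sum maps to $n_1/p\ne0$.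
\end{proof}

We now need a relation among the symbols $u\wedge(1-u)$. For a field $M$ and $x\ne y$ in $M\setminus\{0,1\}$, the \emph{five-term elements} of $(x,y)$ and their signs are
\[
u_1=x,\quad u_2=y,\quad u_3=\frac yx,\quad u_4=\frac{1-x^{-1}}{1-y^{-1}},\quad u_5=\frac{1-x}{1-y},\qquad(\varepsilon_1,\dots,\varepsilon_5)=(1,-1,1,-1,1).
\]

\begin{lemma}\label{lem:five}
Put $a=1-x$ and $b=1-y$. In $M^*\otimes M^*$,
\[
\sum_{i=1}^5\varepsilon_i\,u_i\otimes(1-u_i)=(x\otimes a+a\otimes x)-(x\otimes b+b\otimes x).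
\]
Hence $\sum_i\varepsilon_i\,u_i\wedge(1-u_i)\wedge y_3\wedge\dots\wedge y_n=0$ in $\tilde K_n(M)$ for all $y_3,\dots,y_n\in M^*$.
\end{lemma}

\begin{proof}
Let $c=x-y$. Then $1-u_3=c/x$, $u_4=ay/(xb)$, $1-u_4=c/(xb)$ because $xb-ay=c$, $u_5=a/b$ and $1-u_5=c/b$. Writing $gh$ for $g\otimes h$, the five signed terms are
\begin{align*}
&xa,\qquad -yb,\qquad yc-yx-xc+xx,\\
&-ac+ax+ab-yc+yx+yb+xc-xx-xb+bc-bx-bb,\\
&ac-ab-bc+bb .
\end{align*}
All terms cancel in pairs except $xa+ax-xb-bx$.
\end{proof}

\begin{lemma}\label{lem:indep}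
Let $x,y$ be $p$-independent in a field $K$ of characteristic $p$, with five-term elements $u_i$. Then $u_i\notin K^p(x)$ for $i\ne1$ and $u_i\notin K^p(y)$ for $i\ne2$. In particular every $u_i$ lies in $K^p(x,y)\setminus K^p$.
\end{lemma}

\begin{proof}
Each $u_i$ with $i\neq1$ has the form $f(x)g(y)$ with $0\ne f(x)\in\mathbb{F}_p(x)$ and $g(y)$ one of $y$, $y/(1-y)$, $1/(1-y)$; for instance $u_4=\frac{1-x}{x}\cdot\frac{y}{1-y}$. If $u_i\in K^p(x)$, then $g(y)\in K^p(x)$, and solving for $y$ gives $y\in K^p(x)$, which is false. In the same way each $u_i$ with $i\ne2$ is the product of a nonzero element of $\mathbb{F}_p(y)$ and one of $x$, $1/x$, $(1-x)/x$, $1-x$, so $u_i\in K^p(y)$ would give $x\in K^p(y)$.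
\end{proof}

For $x,y$ as in Lemma~\ref{lem:indep} define
\[
w_K(x,y)=\sum_{i=1}^5\varepsilon_i\,\langle u_i\rangle_K\in\tilde K_2(K).
\]

\begin{proposition}\label{prop:w}
If $x,y\in K$ are $p$-independent, then $p\,w_K(x,y)=0$, and the image of $w_K(x,y)$ in $\bar K_2(K)$ is nonzero.
\end{proposition}

\begin{proof}
The first assertion is \eqref{eq:pu} and Lemma~\ref{lem:five}. The second is Proposition~\ref{prop:detect} with $v_i=u_i$, $n_i=\varepsilon_i$, whose hypotheses hold by Lemma~\ref{lem:indep}.
\end{proof}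

This torsion is invisible in Milnor $K$-theory: $\{z,1-z\}=0$, so $w_K(x,y)$ maps to $0$ in $K_2^M(K)$.

In $\hat K_2$ the five-term sum is not zero but lies in the kernel of $\hat K_2\to\tilde K_2$. The obvious lift of $w_K(x,y)$ must therefore be corrected, and this is possible because that kernel is $p$-divisible.

\begin{lemma}\label{lem:lift}
If $\operatorname{char}F=p$, then $S=\mathrm{Ker}(\hat K_n(F)\to\tilde K_n(F))$ satisfies $S=pS$. Hence $\hat K_n(F)[p]\to\tilde K_n(F)[p]$ is surjective.
\end{lemma}

\begin{proof}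
Every permutation is a product of adjacent transpositions, so $S$ is generated by the elements $b_E(x,y)+b_E(y,x)$, where $b_E(x,y)=\mathrm{Cor}_{E/F}(\cdots\otimes x\otimes y\otimes\cdots)$ has $x,y$ in two adjacent places and fixed entries from $E^*$ elsewhere. Put $q_E(x)=b_E(x,x)$ and let $Q$ be the subgroup generated by all such elements. Then $S\subset Q$, because $b_E(x,y)+b_E(y,x)=q_E(xy)-q_E(x)-q_E(y)$, and $2Q\subset S$, by taking $y=x$.

Next, $Q\subset pQ$. If $x=u^p$ with $u\in E$, then $q_E(x)=p^2q_E(u)$. Otherwise let $\xi=x^{1/p}$ and $E_1=E(\xi)$. Then $N_{E_1/E}(\xi)=\xi^p=x$, so $q_E(x)=b_{E_1}(x,\xi)=p\,q_{E_1}(\xi)$.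

For $p$ odd, $2S\subset2Q\subset p\cdot2Q\subset pS$, so $S=2S+pS=pS$. For $p=2$, the inclusions $Q\subset2Q\subset S\subset Q$ are equalities, so $2S=2Q=S$.

Let $t\in\tilde K_n(F)[p]$ have a lift $\hat t$. Then $p\hat t\in S=pS$, say $p\hat t=ps$ with $s\in S$, and $\hat t-s$ is a lift of $t$ killed by $p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(a)]
Choose $x\notin F^p$. The field $F^p(x)$ has degree $p$ over $F^p$, so there is $y\notin F^p(x)$, and $x,y$ are $p$-independent. By Proposition~\ref{prop:w}, $w_F(x,y)\in\tilde K_2(F)$ has order $p$, and by Lemma~\ref{lem:lift} it lifts to an element of order $p$ in $\hat K_2(F)$.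
\end{proof}

\section{Residue maps and higher $n$}\label{sec:residue}

For $n\ge3$ we multiply the terms of $w$ by the variables $y_3,\dots,y_n$ and need a map that removes these variables again. Let $E$ be a complete discretely valued field with valuation ring $O_E$, uniformizer $\pi$ and residue field $\kappa_E$. Recall that the valuation extends uniquely to any finite extension $E'$, which is again complete and discretely valued; that $[E':E]=ef$, with $e$ the ramification index and $f$ the degree of the residue extension; and that if $\pi'$ is a uniformizer of $E'$ and $c_1,\dots,c_f\in O_{E'}$ lift a basis of the residue extension, then the $\pi'^ic_j$ with $0\le i<e$ form an $O_E$-basis of $O_{E'}$.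

Put $U=O_E^*/\pm1$. The splitting $E^*/\pm1=U\oplus\pi^{\mathbb{Z}}$ gives $\Lambda^n(E^*/\pm1)=\Lambda^nU\oplus(\pi\wedge\Lambda^{n-1}U)$. Projecting to $\Lambda^{n-1}U$ and reducing, we obtain
\[
\partial_E\colon\Lambda^n(E^*/\pm1)\to\Lambda^{n-1}(\kappa_E^*/\pm1),\qquad \pi\wedge g_2\wedge\dots\wedge g_n\mapsto\bar g_2\wedge\dots\wedge\bar g_n,\quad g_1\wedge\dots\wedge g_n\mapsto0,
\]
for units $g_i$. Replacing $\pi$ by $g\pi$ changes $\pi\wedge\omega$ by $g\wedge\omega\in\Lambda^nU$, so $\partial_E$ does not depend on $\pi$.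

\begin{lemma}\label{lem:residue}
Let $F$ be a complete discretely valued field with residue field $\kappa$, and let $n\ge2$. There is a homomorphism $\partial\colon\bar K_n(F)\to\bar K_{n-1}(\kappa)$ with $\partial\,\mathrm{Cor}_{E/F}(\omega)=\mathrm{Cor}_{\kappa_E/\kappa}(\partial_E\omega)$ for $\omega\in\Lambda^n(E^*/\pm1)$.
\end{lemma}

\begin{proof}
An $F$-isomorphism preserves the valuation, which gives (ii). For (iii) let $F\subset E\subset E'$, with valuations $v,v'$ normalized to have value group $\mathbb{Z}$, residue fields $k\subset k'$ and uniformizers $\pi,\pi'$. Write $N=N_{E'/E}$ and $\pi=\pi'^e\theta$ with $\theta$ a unit. We first compute norms.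

\emph{Units.} If $y\in O_{E'}^*$, then $\overline{N(y)}$ is the determinant of $y$ on $O_{E'}/\pi O_{E'}$, which is local of length $e$ with residue field $k'$. So $\overline{N(y)}=N_{k'/k}(\bar y)^e$ by \eqref{eq:det}.

\emph{The uniformizer.} We claim that $N(\pi')=\pi^f\eta$ with $\eta$ a unit and $\bar\eta=\pm N_{k'/k}(\bar\theta)^{-1}$. In the basis $(\pi'^ic_j)$, multiplication by $\pi'$ sends $\pi'^ic_j$ to $\pi'^{i+1}c_j$ for $i<e-1$, and sends $\pi'^{e-1}c_j$ to
\[
\pi\theta^{-1}c_j=\pi\Bigl(\sum_hm_{hj}c_h+\sum_{i\ge1}\sum_hn^{(i)}_{hj}\pi'^ic_h\Bigr),\qquad m_{hj},n^{(i)}_{hj}\in O_E .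
\]
Moving the last block of $f$ columns to the front makes the matrix block lower triangular with diagonal blocks $\pi(m_{hj}),I,\dots,I$. So $N(\pi')=\pm\pi^f\det(m_{hj})$, and $(\bar m_{hj})$ is the matrix of multiplication by $\bar\theta^{-1}$ on $k'$. The two computations also give $v(Ny)=f\,v'(y)$ for all $y\in E'^*$.

By alternation we may place the special entry last. It suffices to prove, for $x_i\in E^*$ and $y\in E'^*$,
\[
\mathrm{Cor}_{k'/k}\,\partial_{E'}(x_1\wedge\dots\wedge x_{n-1}\wedge y)=\partial_E(x_1\wedge\dots\wedge x_{n-1}\wedge Ny)\quad\text{in }\bar K_{n-1}(k),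
\]
and then apply $\mathrm{Cor}_{k/\kappa}$. Both sides are multilinear, and alternating in the $x_i$. So we may assume that $x_2,\dots,x_{n-1}$ are units, that $x_1$ is a unit or $\pi$, and that $y$ is a unit or $\pi'$. Put $\omega=\bar x_2\wedge\dots\wedge\bar x_{n-1}$.
\begin{itemize}
\item $x_1$ a unit. The left side is $\mathrm{Cor}_{k'/k}$ of $(-1)^{n-1}v'(y)\,\bar x_1\wedge\omega$, which is $(-1)^{n-1}f\,v'(y)\,\bar x_1\wedge\omega$ by \eqref{eq:deg}. The right side is $(-1)^{n-1}v(Ny)\,\bar x_1\wedge\omega$, the same.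
\item $x_1=\pi$, $y$ a unit. The left side is $\mathrm{Cor}_{k'/k}(e\,\omega\wedge\bar y)=e\,\omega\wedge N_{k'/k}(\bar y)$. The right side is $\omega\wedge\overline{N(y)}=\omega\wedge N_{k'/k}(\bar y)^e$.
\item $x_1=\pi$, $y=\pi'$. On the left, $\pi'\wedge\dots\wedge\pi'=0$ leaves $\theta\wedge x_2\wedge\dots\wedge x_{n-1}\wedge\pi'$, and we get $\mathrm{Cor}_{k'/k}\bigl((-1)^{n-1}\bar\theta\wedge\omega\bigr)=(-1)^{n-1}N_{k'/k}(\bar\theta)\wedge\omega$. On the right, $\pi\wedge\dots\wedge\pi=0$ leaves $\pi\wedge x_2\wedge\dots\wedge x_{n-1}\wedge\eta$, and we get $\omega\wedge\bar\eta=(-1)^{n-2}\bar\eta\wedge\omega$. The two agree, because $\bar\eta=N_{k'/k}(\bar\theta)^{-1}$ in $k^*/\pm1$.\qedhere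
\end{itemize}
\end{proof}

The last case uses both families of relations that define $\bar K_n$: equal entries, and the entry $-1$, which absorbs the sign in $\bar\eta$.

\begin{proof}[Proof of Theorem~\ref{thm:A}(b)]
Let $x,y\in\kappa$ be $p$-independent, with five-term elements $u_i$ and $z_i=u_i^{1/p}$. Put $F_2=\kappa$, $F_m=F_{m-1}((y_m))$, so that $F=F_n$, and
\[
w_m=\sum_{i=1}^5\varepsilon_i\,\mathrm{Cor}_{F_m(z_i)/F_m}\bigl(z_i\wedge(1-z_i)\wedge y_3\wedge\dots\wedge y_m\bigr)\in\tilde K_m(F_m).
\]
For a finite extension $K'/K$ we have $K'\otimes_KK((y))=K'((y))$. By induction on $m$, $F_m(z_i)=F_{m-1}(z_i)((y_m))$ has degree $p$ over $F_m$. As in \eqref{eq:pu}, $p$ times the $i$-th symbol is $u_i\wedge(1-u_i)\wedge y_3\wedge\dots\wedge y_m$, so $pw_m=0$ by Lemma~\ref{lem:five}. In $F_m(z_i)$ the element $y_m$ is a uniformizer, the residue field is $F_{m-1}(z_i)$, and the other entries are nonzero constants. So the map $\partial$ of Lemma~\ref{lem:residue} sends the image of $w_m$ in $\bar K_m(F_m)$ to $(-1)^{m-1}$ times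 the image of $w_{m-1}$. The image of $w_2=w_\kappa(x,y)$ in $\bar K_2(\kappa)$ is nonzero by Proposition~\ref{prop:w}. Hence $w_n\neq0$ has order $p$, and Lemma~\ref{lem:lift} lifts it to an element of order $p$ in $\hat K_n(F)$.
\end{proof}

\section{The group $\hat K_2$ of $k((s))((t))$}\label{sec:B}

The example of Section~\ref{sec:model} used two features of the field: norms act as powers on the values of $\lambda$, and degrees are controlled by denominators. Over $F=k((s))((t))$, with $k$ algebraically closed of characteristic $0$, both hold for the value map to $\mathbb{Q}^2$. Fix a prime $\ell$.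

\subsection*{Value lattices} For $E/F$ finite, let $O_E$ be the valuation ring extending the $t$-adic valuation, with residue field $E_0$ finite over $F_0=k((s))$, and let $O_{E_0}$ be the valuation ring extending the $s$-adic valuation; its residue field is $k$. Put $U_E=\{x\in O_E^*:\bar x\in O_{E_0}^*\}$ and $\Gamma_E=E^*/U_E$. There is an exact sequence
\[
0\to E_0^*/O_{E_0}^*\to\Gamma_E\to E^*/O_E^*\to0
\]
with infinite cyclic ends, and $\Gamma_F=\mathbb{Z}^2$ with basis $s,t$. For $E\subset E'$ the maps on the ends are injective, with indices the ramification indices $e_0$ and $e$. Since $[E':E]=e\,[E'_0:E_0]$ and $[E'_0:E_0]=e_0$ (here $k=\bar k$ is used), $\Gamma_E\to\Gamma_{E'}$ is injective of index $[E':E]$. Each $\Gamma_E$ is torsion free and contains $\mathbb{Z}^2$ with finite index, so it embeds uniquely in $\mathbb{Q}^2$ over $\mathbb{Z}^2$. This defines $v\colon\bar F^*\to\mathbb{Q}^2$ with $v(s^it^j)=(i,j)$, and the lattices $L_E=v(E^*)$ satisfy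
\begin{equation}\label{eq:index}
[E:F]=[L_E:\mathbb{Z}^2].
\end{equation}
An $F$-isomorphism $\sigma\colon E\to\sigma E$ maps $U_E$ onto $U_{\sigma E}$, so $v\circ\sigma=v$ by the uniqueness of the embedding. The norm is the product of the conjugates, hence $v(N_{E'/E}y)=[E':E]\,v(y)$.

\subsection*{Cohomology} Since $\mu_\infty\subset F$, the absolute Galois group $G_F$ acts trivially on $\mathbb{Q}/\mathbb{Z}(2)\cong\mathbb{Q}/\mathbb{Z}$. By Kummer theory $H^1(F,\mathbb{Q}/\mathbb{Z}(2))[\ell]\cong\mathrm{Hom}_{\mathrm{cont}}(G_F,\mathbb{Z}/\ell)\cong F^*/F^{*\ell}$. Now $F^*=U_F\times s^{\mathbb{Z}}\times t^{\mathbb{Z}}$, and $U_F$ is $\ell$-divisible: an $\ell$-th root in $k^*$ lifts by Hensel's lemma to $k[[s]]$ and then to $F_0[[t]]$. So $F^*/F^{*\ell}\cong(\mathbb{Z}/\ell)^2$.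

\subsection*{Directions of level $r$} We must produce more than two independent classes of order $\ell$. The analog of a direction is a subgroup of order $\ell$ in $(\mathbb{Q}_\ell/\mathbb{Z}_\ell)^2$. There are only $\ell+1$ of these, and the argument below loses three, which leaves too few for $\ell=2,3$. So we use finer directions, namely cyclic subgroups of order $\ell^r$, and pay for this with a factor $\ell^{r-1}$ in the functional.

Fix $r\ge1$. For a lattice $L\supset\mathbb{Z}^2$ in $\mathbb{Q}^2$, let $A_L\subset(\mathbb{Q}_\ell/\mathbb{Z}_\ell)^2$ be the $\ell$-primary part of $L/\mathbb{Z}^2$, and write $A_L\cong\mathbb{Z}/\ell^a\oplus\mathbb{Z}/\ell^b$ with $a\ge b$. If $a-b\ge r$, put $D_r(L)=\ell^{a-r}A_L$, a cyclic group of order $\ell^r$; otherwise $D_r(L)$ is undefined.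

\begin{lemma}\label{lem:lattice}
Let $L\subset L'$ have invariants $(a,b)$ and $(a',b')$. Either $D_r(L)$ and $D_r(L')$ are both defined and equal, or $\operatorname{ord}_\ell[L':\mathbb{Z}^2]\ge a+a'-r+1$.
\end{lemma}

\begin{proof}
We have $\operatorname{ord}_\ell[L':\mathbb{Z}^2]=a'+b'$, so assume $b'\le a-r$. Then $\ell^{a-r}A_{L'}$ is cyclic and contains $\ell^{a-r}A_L\cong\mathbb{Z}/\ell^r\oplus\ell^{a-r}(\mathbb{Z}/\ell^b)$. A subgroup of a cyclic group is cyclic, so $b\le a-r$ and $D_r(L)$ is defined. Since $a'\ge a$, also $a'-b'\ge a-b'\ge r$, so $D_r(L')$ is defined, and $D_r(L')=\ell^{a'-r}A_{L'}\subset\ell^{a-r}A_{L'}$. The cyclic group $\ell^{a-r}A_{L'}$ has only one subgroup of order $\ell^r$.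
\end{proof}

Let $C\subset(\mathbb{Q}_\ell/\mathbb{Z}_\ell)^2$ be cyclic of order $\ell^r$, and let $\beta\colon\mathbb{Z}^2\times\mathbb{Z}^2\to\mathbb{Z}_\ell$ be bilinear, extended to $\mathbb{Q}^2\times\mathbb{Q}^2\to\mathbb{Q}_\ell$. Put $\epsilon_E=1$ if $D_r(L_E)$ is defined and equals $C$, and $\epsilon_E=0$ otherwise, and let
\[
B_E(x,y)=\epsilon_E\,[E:F]\,\ell^{r-1}\beta(v(x),v(y))\bmod\mathbb{Z}_\ell .
\]
This is bilinear, and invariant under $F$-isomorphisms because $v\circ\sigma=v$. For $E\subset E'$, $x\in E^*$ and $y\in E'^*$, the values $B_E(x,N_{E'/E}y)$ and $B_{E'}(x,y)$ are $\epsilon_E$ and $\epsilon_{E'}$ times $[E':F]\ell^{r-1}\beta(v(x),v(y))$. If $\epsilon_E\ne\epsilon_{E'}$, then $\operatorname{ord}_\ell([E':F]\ell^{r-1})\ge a+a'$ by \eqref{eq:index} and Lemma~\ref{lem:lattice}. On the other hand $\ell^av(x)$ and $\ell^{a'}v(y)$ have denominators prime to $\ell$, so $\beta(v(x),v(y))\in\ell^{-a-a'}\mathbb{Z}_\ell$, and both values vanish. The same holds with the two places exchanged. We obtain $\varphi_{C,\beta}\colon\hat K_2(F)\to\mathbb{Q}_\ell/\mathbb{Z}_\ell$.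

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The cohomology was computed above. The group $(\mathbb{Q}_\ell/\mathbb{Z}_\ell)^2$ has $\ell^{2r}-\ell^{2r-2}$ elements of order $\ell^r$, hence $N=(\ell^{2r}-\ell^{2r-2})/(\ell^r-\ell^{r-1})=\ell^{r-1}(\ell+1)$ cyclic subgroups of that order. Write them as $C_c=\langle\ell^{-r}c\rangle$, where $c=(i,j)$ runs through a set of $N$ vectors in $\mathbb{Z}^2\setminus\ell\mathbb{Z}^2$. Put $x_c=s^it^j$, choose $y_c$ with $y_c^{\ell^r}=x_c$, and let $E_c=F(y_c)$ and $e_c=\mathrm{Cor}_{E_c/F}(y_c\otimes y_c)$. The value $v(y_c)=\ell^{-r}c$ has order $\ell^r$ modulo $\mathbb{Z}^2$, and $[E_c:F]\le\ell^r$. By \eqref{eq:index}, $[E_c:F]=\ell^r$ and $L_{E_c}/\mathbb{Z}^2=C_c$. The invariants are $(r,0)$, so $D_r(L_{E_c})=C_c$. Let $\beta_c$ be the product of the first coordinates if $\ell\nmid i$, and of the second coordinates otherwise, so that $\beta_c(c,c)\in\mathbb{Z}_\ell^*$. Writing $\varphi_c=\varphi_{C_c,\beta_c}$, we get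
\[
\varphi_c(e_c)=\ell^r\ell^{r-1}\ell^{-2r}\beta_c(c,c)=\ell^{-1}\beta_c(c,c),\qquad\varphi_c(e_{c'})=0\quad(c'\ne c).
\]

In place of the single parallelogram law we take all relations among the squares: let $R=\{(n_c)\in\mathbb{Z}^N:\sum_cn_c\,c\otimes c=0\text{ in }\mathbb{Z}^2\otimes\mathbb{Z}^2\}$. The symmetric tensors have rank $3$, so $R$ has rank at least $N-3$, and $R\cap\ell\mathbb{Z}^N=\ell R$ because $\mathbb{Z}^2\otimes\mathbb{Z}^2$ is torsion free. By (iii) and \eqref{eq:root}, $\ell^re_c=x_c\otimes N_{E_c/F}(y_c)=x_c\otimes\delta x_c$ with $\delta=1$ for $\ell$ odd and $\delta=-1$ for $\ell=2$. For $(n_c)\in R$ the sum $\sum_cn_c\,x_c\otimes x_c$ is the image of $\sum_cn_c\,c\otimes c=0$ under $(i,j)\mapsto s^it^j$, so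
\[
\ell^r\sum_cn_ce_c=\Bigl(\prod_cx_c^{n_c}\Bigr)\otimes\delta,
\]
which is $0$ for $\ell$ odd and is killed by $2$ for $\ell=2$. Thus the image $A$ of $R$ in $\hat K_2(F)$ under $(n_c)\mapsto\sum n_ce_c$ is finitely generated and killed by $\ell^{r+1}$, hence a finite $\ell$-group. The homomorphism $(\varphi_c)_c$ sends $\sum n_ce_c$ to $(\ell^{-1}\beta_c(c,c)n_c)_c$. Its image on $A$ is killed by $\ell$ and is isomorphic to $R/(R\cap\ell\mathbb{Z}^N)=R/\ell R$. Therefore $\dim_{\mathbb{F}_\ell}A[\ell]=\dim_{\mathbb{F}_\ell}A/\ell A\ge N-3$. Since $r$ is arbitrary, $\hat K_2(F)[\ell]$ is infinite.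
\end{proof}

For $\ell$ odd the group $A$ maps to zero in $\tilde K_2(F)$, since $2e_c=0$ there. For $\tilde K_2$ we return to the five-term element.

\section{The group $\tilde K_2$ in characteristic $0$}\label{sec:C}

The five-term element lifts to characteristic $0$, because $N(1-z)=1-u$ in \eqref{eq:root} holds in every characteristic. We detect it by specializing to a residue field of characteristic $p$. The cohomology no longer vanishes, so we use one of its properties instead: if $\mu_\infty\subset F$, a class killed by $p$ in $H^1(F,\mathbb{Q}/\mathbb{Z}(2))$ is a character of $G_F$ and dies over an extension of degree $1$ or $p$. We construct a class in $\tilde K_2(F)[p]$ that survives in every such extension.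

\subsection*{The field} Specialization must respect norms, so we want finite extensions of $F$ and their residue extensions to have the same degree. Let $v$ be the $p$-adic valuation of $\overline{\mathbb{Q}}_p$ with $v(p)=1$, extended to $\overline{\mathbb{Q}}_p(T_1,\dots,T_4)$ by the Gauss formula $v(\sum c_\alpha T^\alpha)=\min_\alpha v(c_\alpha)$. The value group is $\mathbb{Q}$ and the residue field is $\kappa=\overline{\mathbb{F}}_p(t_1,\dots,t_4)$ with $t_i=\bar T_i$. The $t_i$ are $p$-independent, since $\kappa=\kappa^p(t_1,\dots,t_4)$ has degree $p^4$ over $\kappa^p$. An extension of valued fields is \emph{immediate} if it changes neither the value group nor the residue field, and a valued field is \emph{maximal} if it has no proper immediate extension. Let $F$ be a maximal immediate extension of $\overline{\mathbb{Q}}_p(T_1,\dots,T_4)$; it exists by \cite{Krull}, see also \cite{Kaplansky}. Maximal valued fields are henselian, so that $v$ extends uniquely to $\bar F$, and defectless: $[E:F]=ef$ for $E/F$ finite \cite[Thm.~31.21]{Warner}.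 The divisible group $\mathbb{Q}$ has no proper torsion-free extension of finite index, so $e=1$. Writing $O_E,\mathfrak m_E,\kappa_E$ for the valuation ring, maximal ideal and residue field of $E$, we get
\begin{equation}\label{eq:defectless}
[E':E]=[\kappa_{E'}:\kappa_E]\qquad(F\subset E\subset E'\text{ finite}).
\end{equation}
Let $c_1,\dots,c_f\in O_{E'}$ lift a $\kappa_E$-basis of $\kappa_{E'}$. Dividing by a coefficient of least value and reducing shows $v(\sum\alpha_ic_i)=\min_iv(\alpha_i)$ for $\alpha_i\in E$. With \eqref{eq:defectless} it follows that the $c_i$ are an $E$-basis of $E'$ and an $O_E$-basis of $O_{E'}$, and that $O_{E'}/\mathfrak m_EO_{E'}=\kappa_{E'}$. Consequently the characteristic polynomial of $g\in O_{E'}$ over $E$ reduces to that of $\bar g$ over $\kappa_E$; in particular $\overline{N_{E'/E}(g)}=N_{\kappa_{E'}/\kappa_E}(\bar g)$.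

\subsection*{Specialization} Choose a compatible system of roots of $p$, that is, a homomorphism $\rho\colon\mathbb{Q}\to\overline{\mathbb{Q}}_p^*\subset F^*$ with $\rho(1)=p$; then $v(\rho(q))=q$. For $E/F$ finite define the homomorphism $\pi_E\colon E^*\to\kappa_E^*$, $\pi_E(x)=\overline{x/\rho(v(x))}$. On units it is reduction. These maps are compatible with $F$-embeddings, which preserve $v$ and fix $\rho$. They are compatible with norms: if $x=g\rho(q)\in E'^*$ with $g$ a unit, then $N_{E'/E}(x)=N_{E'/E}(g)\rho([E':E]q)$, so $\pi_E(N_{E'/E}x)=\overline{N_{E'/E}(g)}=N_{\kappa_{E'}/\kappa_E}(\pi_{E'}x)$. Hence all relations are respected by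
\[
\mathrm{sp}_E\colon\tilde K_2(E)\to\tilde K_2(\kappa_E),\qquad\mathrm{Cor}_{E'/E}(x\wedge y)\mapsto\mathrm{Cor}_{\kappa_{E'}/\kappa_E}(\pi x\wedge\pi y).
\]

\begin{lemma}\label{lem:sp}
For $E/F$ finite, $\mathrm{sp}_E\circ\mathrm{Res}_{E/F}=\mathrm{Res}_{\kappa_E/\kappa}\circ\mathrm{sp}_F$.
\end{lemma}

\begin{proof}
Let $E'/F$ be finite and $x,y\in E'^*$. In characteristic $0$, $E'\otimes_FE=\prod_jE_j$ is a product of fields, while $\kappa_{E'}\otimes_\kappa\kappa_E=\prod_kA_k$ with $A_k$ local of length $m_k$ and residue field $L_k$. We must match the factors $E_j$ with the multiplicities $m_k$. The ring $R=O_{E'}\otimes_{O_F}O_E$ is free over $O_E$, with $R\otimes_{O_E}E=\prod_jE_j$ and $R/\mathfrak m_ER=\prod_kA_k$. The map $R\to O_{E_j}\to\kappa_{E_j}$ kills $\mathfrak m_ER$, so it factors through exactly one $L_k$; let $J_k$ be the set of $j$ for which this is $k$. For $j\in J_k$ we have $L_k\subset\kappa_{E_j}$, compatibly with $\kappa_{E'}$ and $\kappa_E$.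

Let $\iota\in R$ lift the idempotent of $A_k$, and reduce the characteristic polynomial of $\iota$ on $\prod_jE_j$ modulo $\mathfrak m_E$. Computed in an $O_E$-basis of $R$, the root $1$ has multiplicity $\dim_{\kappa_E}A_k=m_k[L_k:\kappa_E]$. Computed factor by factor, it has multiplicity $\sum_{j\in J_k}[\kappa_{E_j}:\kappa_E]$, since $\iota$ reduces to $1$ in $\kappa_{E_j}$ for $j\in J_k$ and to $0$ otherwise. So $\sum_{j\in J_k}[\kappa_{E_j}:L_k]=m_k$, and \eqref{eq:deg} gives
\[
\sum_{j\in J_k}\mathrm{Cor}_{\kappa_{E_j}/\kappa_E}(\pi x\wedge\pi y)=m_k\,\mathrm{Cor}_{L_k/\kappa_E}(\pi x\wedge\pi y).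
\]
Summing over $k$ gives the two composites applied to $\mathrm{Cor}_{E'/F}(x\wedge y)$.
\end{proof}

\subsection*{An element that survives} One five-term element is not enough, because an inseparable extension of degree $p$ can kill it.

\begin{lemma}\label{lem:kill}
Let $x,y$ be $p$-independent in a field $K$ of characteristic $p$, let $M=K(x^{1/p},y^{1/p})$, and let $K\subset K'\subset M$ with $[K':K]=p$. Then $\mathrm{Res}_{K'/K}\,w_K(x,y)=0$.
\end{lemma}

\begin{proof}
Here $[M:K']=p$. Let $z_i=u_i^{1/p}\in M$. If $z_i\notin K'$, then $K'(z_i)=M$, and \eqref{eq:resu} gives $\mathrm{Res}\langle u_i\rangle_K=\mathrm{Cor}_{M/K'}(z_i\wedge(1-z_i))$. If $z_i\in K'$, then \eqref{eq:resu} gives $p\,(z_i\wedge(1-z_i))$, which equals $\mathrm{Cor}_{M/K'}(z_i\wedge(1-z_i))$ by \eqref{eq:deg}. So $\mathrm{Res}\,w_K(x,y)=\mathrm{Cor}_{M/K'}\bigl(\sum_i\varepsilon_i\,z_i\wedge(1-z_i)\bigr)$. Taking $p$-th roots is a field homomorphism, so the $z_i$ are the five-term elements of $(x^{1/p},y^{1/p})$ in $M$, and the sum vanishes by Lemma~\ref{lem:five}.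
\end{proof}

We therefore add two elements built from independent pairs, $W=w_\kappa(t_1,t_2)+w_\kappa(t_3,t_4)$.

\begin{proposition}\label{prop:survive}
If $[\kappa':\kappa]\in\{1,p\}$, then $\mathrm{Res}_{\kappa'/\kappa}W\ne0$ in $\tilde K_2(\kappa')$.
\end{proposition}

\begin{proof}
Call one pair $(x,y)$, with five-term elements $u_i$, and the other $(x',y')$, with five-term elements $u'_j$. If a pair is $p$-independent in $\kappa'$, then its five-term elements lie outside $\kappa'^p$ by Lemma~\ref{lem:indep}, and \eqref{eq:resu} shows that $\mathrm{Res}$ sends $w_\kappa$ to $w_{\kappa'}$ for this pair.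

\emph{Case 1: $\kappa'/\kappa$ is separable.} By (P2) all four $t_i$ are $p$-independent in $\kappa'$, so $\mathrm{Res}\,W=\sum_i\varepsilon_i\langle u_i\rangle_{\kappa'}+\sum_j\varepsilon_j\langle u'_j\rangle_{\kappa'}$. We have $u_i\notin\kappa'^p(x)$ for $i\neq1$ by Lemma~\ref{lem:indep}. Also $u'_j\in\kappa'^p(x',y')\setminus\kappa'^p$, while $\kappa'^p(x)\cap\kappa'^p(x',y')=\kappa'^p$ by (P1), so $u'_j\notin\kappa'^p(x)$. Proposition~\ref{prop:detect} applies with $v_1=x$.

\emph{Case 2: $\kappa'/\kappa$ is not separable.} Since the degree is prime, $\kappa'=\kappa(c^{1/p})$ with $c\in\kappa\setminus\kappa^p$, and $\kappa'^p=\kappa^p(c)$. By (P1), $\kappa^p(t_1,t_2)\cap\kappa^p(t_3,t_4)=\kappa^p$, so we can name the pairs so that $c\notin\kappa^p(x,y)$. Then $[\kappa^p(c,x,y):\kappa^p]=p^3$, so $[\kappa'^p(x,y):\kappa'^p]=p^2$, and $x,y$ are $p$-independent in $\kappa'$.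

\emph{Case 2a: $c\in\kappa^p(x',y')$.} Then $\kappa'\subset\kappa(x'^{1/p},y'^{1/p})$, so $\mathrm{Res}\,W=w_{\kappa'}(x,y)$ by Lemma~\ref{lem:kill}, and this is nonzero by Proposition~\ref{prop:w}.

\emph{Case 2b: $c\notin\kappa^p(x',y')$.} Both pairs are $p$-independent in $\kappa'$, so $\mathrm{Res}\,W$ is given by the same formula as in Case 1; but the four elements together need not be $p$-independent in $\kappa'$. We claim that for $i=1$ or for $i=2$ we have $u'_j\notin\kappa'^p(u_i)$ for all $j$. Suppose $u'_j\in\kappa'^p(x)=\kappa^p(c,x)$ for some $j$. This field has degree $p^2$ over $\kappa^p$. It contains $\kappa^p(x,u'_j)$, which also has degree $p^2$, because $u'_j\notin\kappa^p(x)$ by (P1) in $\kappa$ as in Case 1. So $c\in\kappa^p(x,u'_j)\subset\kappa^p(x,x',y')$. The same argument with $y$ in place of $x$ shows that $u'_l\in\kappa'^p(y)$ implies $c\in\kappa^p(y,x',y')$. If both happened, (P1) would give $c\in\kappa^p(x',y')$, contrary to assumption. For the index $i$ so found, $u_m\notin\kappa'^p(u_i)$ for $m\ne i$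 by Lemma~\ref{lem:indep}, which treats both $i=1$ and $i=2$. Proposition~\ref{prop:detect} applies with $v_1=u_i$ and $n_1=\varepsilon_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $(X,Y)$ be $(T_1,T_2)$ or $(T_3,T_4)$, with five-term elements $U_i\in F$. The elements $X,Y,1-X,1-Y$ are units, so the $U_i$ are units whose residues $u_i$ are the five-term elements of $(\bar X,\bar Y)$. Choose $Z_i\in\bar F$ with $Z_i^p=U_i$. Its residue $z_i=u_i^{1/p}$ has degree $p$ over $\kappa$ by Lemma~\ref{lem:indep}, so $F(Z_i)$ has degree $p$ over $F$ and residue field $\kappa(z_i)$, and $1-Z_i$ is a unit. Put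
\[
\tilde w(X,Y)=\sum_{i=1}^5\varepsilon_i\,\mathrm{Cor}_{F(Z_i)/F}\bigl(Z_i\wedge(1-Z_i)\bigr)\in\tilde K_2(F).
\]
By (iii) and \eqref{eq:root}, $p$ times the $i$-th symbol is $U_i\wedge N(1-Z_i)=U_i\wedge(1-U_i)$, so $p\,\tilde w(X,Y)=0$ by Lemma~\ref{lem:five}. Moreover $\mathrm{sp}_F\,\tilde w(X,Y)=w_\kappa(\bar X,\bar Y)$. Hence $\tilde W=\tilde w(T_1,T_2)+\tilde w(T_3,T_4)$ satisfies $p\tilde W=0$ and $\mathrm{sp}_F\tilde W=W$.

Suppose that $\Psi_E\colon H^1(E,\mathbb{Q}/\mathbb{Z}(2))\to\tilde K_2(E)_{\mathrm{tors}}$ are isomorphisms compatible with restriction. Write $\tilde W=\Psi_F(h)$; then $ph=0$. Since $\mu_\infty\subset\overline{\mathbb{Q}}_p\subset F$, the class $h$ is a continuous homomorphism from $G_F$ to $\mathbb{Q}/\mathbb{Z}(2)[p]\cong\mathbb{Z}/p$. Its kernel is $G_E$ for an extension $E/F$ of degree $1$ or $p$, and $h$ restricts to $0$ over $E$. So $\mathrm{Res}_{E/F}\tilde W=\Psi_E(0)=0$, and Lemma~\ref{lem:sp} gives $\mathrm{Res}_{\kappa_E/\kappa}W=0$. By \eqref{eq:defectless}, $[\kappa_E:\kappa]\in\{1,p\}$.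 This contradicts Proposition~\ref{prop:survive}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kaplansky} Kaplansky, Duke Math. J. \textbf{9} (1942).

\bibitem{Krull} Krull, J. reine angew. Math. \textbf{167} (1932).

\bibitem{MFO} \emph{Mathematisches Forschungsinstitut Oberwolfach},
\texttt{http://oda.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 761/\allowbreak full-text.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\bibitem{Warner} S. Warner, \emph{Topological Fields}.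

\end{thebibliography}
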